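# The fringe operator of a singly generated invariant subspace of the bidisk

## 1. Invariant subspaces of $H^2(\mathbb D^2)$, fringe operators, Fredholm operators

**The space.** Let $H^2=H^2(\mathbb D^2)$ be the Hardy space over the bidisk in the variables $z,w$: the functions $f=\sum_{i,j\ge 0}c_{ij}z^iw^j$ with $\|f\|^2=\sum|c_{ij}|^2<\infty$. We identify $f$ with its boundary values in $L^2(\mathbb T^2)$. If $dm$ is normalized Lebesgue measure on $\mathbb T$, then $\|f\|^2=\int_{\mathbb T^2}|f|^2\,dm\,dm$, and the monomials $z^iw^j$ are orthonormal. Multiplication by $z$ and by $w$ gives two commuting isometries $T_z,T_w$ on $H^2$. For a closed subspace $A$, $P_A$ is the orthogonal projection onto $A$.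

**Definition 1 (invariant subspace, $[f]$).** A nonzero closed subspace $M\subset H^2$ is *invariant* if $T_zM\subset M$ and $T_wM\subset M$. For $f\neq0$, $[f]$ is the smallest invariant subspace containing $f$, that is, $[f]=\overline{f\cdot\mathbb C[z,w]}$.

*Examples.* $[1]=H^2$, and $[z]=zH^2$. Also $[1-z]=H^2$. Indeed, the polynomial $1-\frac1n\sum_{k=1}^nz^k$ vanishes at $z=1$, so it is a multiple of $1-z$, and its distance to $1$ is $1/\sqrt n$; hence $1\in[1-z]$. Finally, $[z-w]$ is the closed span of the spaces of homogeneous polynomials of degree $d\ge1$ whose coefficients sum to $0$, because these are exactly the homogeneous polynomials divisible by $z-w$.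

**Definition 2 (fringe operator).** Let $M$ be invariant. Since $T_w$ is an isometry, $wM$ is closed. The *fringe operator* $F_z^M$ (introduced by R. Yang) is the operator on $M\ominus wM$ given by
$$F_z^Mf=P_{M\ominus wM}T_zf,\qquad f\in M\ominus wM .$$
The operator $F_w^M$ on $M\ominus zM$ is obtained by interchanging $z$ and $w$.

*Example (a).* For $M=H^2$, $M\ominus wM$ is the space of functions of $z$ alone, and $F_z^M$ is the unilateral shift $z^i\mapsto z^{i+1}$.

*Example (b).* For $M=\{f\in H^2:f(0,0)=0\}$, the space $M\ominus wM$ has orthonormal basis $w,z,z^2,z^3,\dots$. Here $F_z^Mz^i=z^{i+1}$, while $F_z^Mw=P_{M\ominus wM}(zw)=0$ because $zw\in wM$. So the kernel is $\mathbb Cw$, and the range, the closed span of $z^2,z^3,\dots$, has codimension $2$.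

**Definition 3 (Fredholm operator).** A bounded operator $S$ on a Hilbert space is *Fredholm* if its range is closed and both $\dim\ker S$ and $\operatorname{codim}\operatorname{ran}S$ are finite. Its index is $\dim\ker S-\operatorname{codim}\operatorname{ran}S$.

*Examples.* The operators in (a) and (b) are Fredholm with index $0-1=-1$ and $1-2=-1$. The diagonal operator with entries $1,\frac12,\frac13,\dots$ is injective with dense range, but it is not bounded below, so its range is not closed and it is not Fredholm.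

**The question.** *Is $F_z^{[f]}$ a Fredholm operator on $[f]\ominus w[f]$ for any nonzero $f\in H^2$?* It comes from the paper "One Dimensional Perturbation Of Invariant Subspaces In The Hardy Space Over The Bidisk I". The answer is yes: the operator is injective and bounded below, and its range is closed of codimension exactly $1$. The whole difficulty is to show that it is bounded below.

**Notation for the whole talk.** Fix $f\in H^2$, $f\ne0$, and put
$$M=[f],\qquad E=M\ominus wM,\qquad S=F_z^M=P_ET_z|_E,\qquad \alpha=P_Ef .$$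
Clearly $\|S\|\le1$. One identity is used all the time. Since $z\,wM\subset wM$, the operator $P_ET_z$ kills $wM$, so $P_ET_zP_E=P_ET_z$ on $M$. Iterating, $S^k\alpha=P_E(z^kf)$, and by linearity
$$p(S)\alpha=P_E(pf)\qquad(p\in\mathbb C[z]). \tag{1}$$
Moreover $\{p(S)\alpha:p\in\mathbb C[z]\}$ is dense in $E$. Indeed, $f\cdot\mathbb C[z,w]$ is dense in $M$, so its image under $P_E$ is dense in $E$. Every polynomial in $z,w$ is $p(z)+wq(z,w)$, and $P_E(wqf)=0$.

## 2. Jensen, Szegő, Gram, Cauchy, and integrability of $\log|f|$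

**Jensen's inequality.** For a probability measure $\mu$ and $g\ge0$ with $g,\log g\in L^1(\mu)$, $\int g\,d\mu\ge\exp\int\log g\,d\mu$.

**Jensen's formula.** For a polynomial $P(t)=c\prod_{j=1}^n(t-\zeta_j)$ with $c\ne0$, $\log|P|\in L^1(\mathbb T)$ and
$$\int_{\mathbb T}\log|P|\,dm=\log|c|+\sum_{j=1}^n\log^+|\zeta_j| . \tag{2}$$
Two consequences: if $P(0)\ne0$, then $\int\log|P|\,dm\ge\log|P(0)|$, with equality when $P$ has no zeros in $\mathbb D$; and if $P$ is monic, then $\int\log|P|\,dm\ge0$.

**Szegő's theorem.** If $a\ge0$ and $a,\log a\in L^1(\mathbb T)$, then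
$$\lim_{n\to\infty}\inf\Big\{\int_{\mathbb T}|p|^2a\,dm:\ \deg p\le n,\ p(0)=1\Big\}=\exp\int_{\mathbb T}\log a\,dm . \tag{3}$$
*Example.* For $a=|1-t|^2$, $q=(1-t)p$ runs over the polynomials of degree at most $n+1$ with $q(0)=1$, $q(1)=0$. Its other coefficients $q_1,\dots,q_{n+1}$ sum to $-1$, so the least value of $\|q\|^2=1+\sum|q_k|^2$ is $1+\frac1{n+1}$. The limit is $1=\exp\int\log|1-t|^2dm$, by (2).

**Gram determinants.** Let $G(x_1,\dots,x_n)=(\langle x_i,x_j\rangle)$. Then $\det G>0$ if and only if the vectors are linearly independent, and for any one of the vectors $x_j$,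
$$\det G(x_1,\dots,x_n)=\operatorname{dist}\big(x_j,\operatorname{span}\{x_i:i\ne j\}\big)^2\det G(x_i:i\neq j). \tag{4}$$

**Cauchy interlacing (the half we need).** Let $T_n$ be the compression of a self-adjoint $T_m$ on a finite-dimensional space to an $n$-dimensional subspace. Then for $k\le n$ the $k$-th smallest eigenvalue of $T_m$ is at most that of $T_n$. This is the min-max formula: the minimum for $T_m$ runs over more $k$-dimensional subspaces.

**Integrability of $\log|f|$.** If $f\in H^2$ and $f\ne0$, then $\log|f|\in L^1(\mathbb T^2)$. This is contained in Rudin, *Function Theory in Polydiscs*, Thm 3.3.5, which covers the Nevanlinna class. For $H^2$ here is a short argument. Let $f=\sum_{j\ge m}f_j$ be the expansion in homogeneous polynomials, with $f_m\neq0$. If $f_m(z,w)=\sum_kc_kz^{m-k}w^k$, then $|f_m(z,w)|=|g(w\bar z)|$ on $\mathbb T^2$ with $g(t)=\sum c_kt^k$, so $\log|f_m|\in L^1(\mathbb T^2)$ by (2). For $\zeta\in\mathbb T^2$ with $f_m(\zeta)\ne0$ (almost every $\zeta$), $\lambda\mapsto f(\lambda\zeta)$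 is $\lambda^m$ times an analytic function with value $f_m(\zeta)$ at $0$. Jensen's inequality for analytic functions on the circle of radius $r<1$ says that the mean of $\log|f(re^{i\theta}\zeta)|$ over $\theta$ is at least $m\log r+\log|f_m(\zeta)|$. Integrate over $\zeta$, using rotation invariance of the measure:
$$\int_{\mathbb T^2}\log|f(r\zeta)|\ \ge\ m\log r+\int_{\mathbb T^2}\log|f_m| .$$
Since $\int\log^+|f(r\zeta)|\le\int|f(r\zeta)|^2\le\|f\|^2$, the integrals $\int\log^-|f(r\zeta)|$ are bounded for $\frac12\le r<1$. As $f(r\,\cdot)\to f$ in $L^2$, some sequence $r_j\to1$ gives a.e. convergence, and Fatou's lemma gives $\int\log^-|f|<\infty$. Finally $\log^+|f|\le|f|^2\in L^1$.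

## 3. Homogeneous polynomials: the fringe operator is a weighted shift

Let $f=\sum_{k=0}^Nc_kz^{N-k}w^k$ be a nonzero homogeneous polynomial of degree $N$. On $\mathbb T^2$,
$$|f(z,w)|^2=v(w\bar z),\qquad v(t)=\Big|\sum_kc_kt^k\Big|^2 .$$

Let $\mathcal P_k$ be the space of homogeneous polynomials of degree $k$, with $\mathcal P_{-1}=\{0\}$. Polynomials of different degrees are orthogonal, so $M=\bigoplus_{k\ge0}f\mathcal P_k$ and $wM=\bigoplus_{k\ge1}wf\mathcal P_{k-1}$. Hence
$$E=\bigoplus_{k\ge0}E_k,\qquad E_k=f\mathcal P_k\ominus wf\mathcal P_{k-1},\qquad \dim E_k=(k+1)-k=1,$$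
and $P_E$ preserves degree. In particular $\alpha=f$, and $S^k\alpha=P_E(z^kf)\in E_k$. Since $wf\mathcal P_{n-1}=\operatorname{span}\{z^{n-j}w^jf:1\le j\le n\}$ and $|z^n+\sum_jb_jz^{n-j}w^j|=|1+\sum_jb_jt^j|$ for $t=w\bar z$,
$$\|S^n\alpha\|^2=\operatorname{dist}(z^nf,wf\mathcal P_{n-1})^2=\inf_{b_1,\dots,b_n}\int_{\mathbb T}|1+b_1t+\dots+b_nt^n|^2v(t)\,dm(t). \tag{5}$$
By Jensen's inequality and (2), each integral is at least $\exp\int\log(|1+b_1t+\cdots|^2v)\ge\exp\int\log v>0$. So $S^k\alpha$ spans $E_k$, and $S$ is a weighted shift with weights $s_k=\|S^{k+1}\alpha\|/\|S^k\alpha\|\le1$.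

No single weight is easy to bound below, but their product telescopes:
$$s_0^2s_1^2\cdots s_{n-1}^2=\frac{\|S^n\alpha\|^2}{\|f\|^2}\ \ge\ \frac{\exp\int\log v\,dm}{\int v\,dm}=:\delta>0 .$$
All factors are at most $1$, so each of them is at least the whole product: $s_k^2\ge\delta$ for every $k$. Hence $\|Sx\|^2\ge\delta\|x\|^2$, the range of $S$ is $E\ominus E_0$, and $S$ is Fredholm of index $-1$.

**Example: $f=z-w$.** Here $v=|1-t|^2$, and the example after (3) gives $\|S^n\alpha\|^2=\frac{n+2}{n+1}$. The minimizing vector is $S^n\alpha=z^{n+1}-\frac1{n+1}\sum_{j=1}^{n+1}z^{n+1-j}w^j$. So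
$$s_k^2=\frac{(k+3)/(k+2)}{(k+2)/(k+1)}=1-\frac1{(k+2)^2},\qquad \prod_{k\ge0}s_k^2=\lim_n\frac{n+2}{2(n+1)}=\frac12,$$
and $\delta=\frac{1}{2}$, since $\int\log v=0$ and $\int v=2$.

## 4. Two weights on the circle and the statement of Theorem A

Return to a general nonzero $f\in H^2$ and put $W=|f|^2$ on $\mathbb T^2$. Then $W,\log W\in L^1(\mathbb T^2)$. For a.e. $z\in\mathbb T$ let
$$a(z)=\int_{\mathbb T}W(z,w)\,dm(w),\qquad \omega(z)=\exp\int_{\mathbb T}\log W(z,w)\,dm(w).$$
By Fubini, $a\in L^1(\mathbb T)$ and $\log\omega\in L^1(\mathbb T)$. By Jensen's inequality, $0<\omega\le a<\infty$ a.e. Since $\log\omega\le\log a\le a$, also $\log a\in L^1(\mathbb T)$. Hence the number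
$$\Lambda_z:=\int_{\mathbb T}\log a\,dm-\int_{\mathbb T}\log\omega\,dm=\int_{\mathbb T}\log\Big(\int_{\mathbb T}|f(z,w)|^2dm(w)\Big)dm(z)-\int_{\mathbb T^2}\log|f|^2 \tag{6}$$
is well defined and lies in $[0,\infty)$.

*Example.* For $f$ homogeneous as in Section 3, rotation invariance shows that $a$ and $\omega$ are constant: $a\equiv\int v\,dm=\|f\|^2$ and $\omega\equiv\exp\int\log v\,dm$. So $e^{-\Lambda_z}$ is the number $\delta$ found there.

**Theorem A.** For all $x\in E$, $\|Sx\|^2\ge e^{-\Lambda_z}\|x\|^2$. The range of $S$ is closed and has codimension $1$ in $E$. Hence $F_z^{[f]}$ is Fredholm with $\ker F_z^{[f]}=\{0\}$ and index $-1$.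

**Step 1 (a model for $S$).** The purpose is to trap $\|p(S)\alpha\|$ between two weighted $L^2$-norms of $p$ on the circle. By (1) and $M=E\oplus wM$, $\|p(S)\alpha\|=\operatorname{dist}(pf,wM)$. Since $wf\cdot\mathbb C[z,w]$ is dense in $wM$,
$$\|p(S)\alpha\|^2=\inf_{q\in\mathbb C[z,w]}\int_{\mathbb T^2}|p(z)+wq(z,w)|^2\,W\,dm\,dm . \tag{7}$$
We claim that for all $p\in\mathbb C[z]$
$$\int_{\mathbb T}|p|^2\omega\,dm\ \le\ \|p(S)\alpha\|^2\ \le\ \int_{\mathbb T}|p|^2a\,dm . \tag{8}$$

The right inequality is the choice $q=0$ in (7). For the left one, fix $q$. For a.e. $z$, $W(z,\cdot)$ and $\log W(z,\cdot)$ are integrable. Take such a $z$ with $p(z)\ne0$. Then $w\mapsto p(z)+wq(z,w)$ is a polynomial with value $p(z)\neq0$ at $w=0$. Jensen's inequality, then (2), give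
$$\int_{\mathbb T}|p(z)+wq|^2W\,dm(w)\ \ge\ \omega(z)\exp\int_{\mathbb T}\log|p(z)+wq|^2dm(w)\ \ge\ \omega(z)|p(z)|^2 .$$
Integrate in $z$; points with $p(z)=0$ contribute nothing to the left side of (8). Taking the infimum over $q$ proves (8).

Since $\omega>0$ a.e., the left side of (8) is positive for $p\ne0$. Therefore $\alpha,S\alpha,S^2\alpha,\dots$ are linearly independent, and $E$ is infinite-dimensional.

## 5. Comparing $a$ and $\omega$ point by point

The first thing to try with (8) is to use it once for $Sx$ and once for $x=p(S)\alpha$. Since $|z|=1$ on $\mathbb T$,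
$$\|Sx\|^2\ge\int|zp|^2\omega\,dm=\int|p|^2\omega\,dm,\qquad \|x\|^2\le\int|p|^2a\,dm .$$
If $a\le C\omega$ a.e., then $\|Sx\|^2\ge C^{-1}\|x\|^2$ on a dense set, hence on $E$.

**When this works.** Suppose $f(z,w)=\sum_{k=0}^Nc_k(z)w^k$ has degree at most $N$ in $w$; this covers every polynomial $f$. For a.e. $z$, let $n\le N$ be the degree of $f(z,\cdot)$ and let $\zeta_1,\dots,\zeta_n$ be its zeros. By (2), $\omega(z)^{1/2}=|c_n|\prod_j\max(1,|\zeta_j|)$. Since $c_{n-k}/c_n$ is, up to sign, the sum of the $\binom nk$ products of $k$ of the zeros, $|c_{n-k}|\le\binom nk\,\omega^{1/2}$. So, for $0\le k\le n$, $|c_k|\le\binom nk\omega^{1/2}\le\binom Nk\omega^{1/2}$, and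
$$a=\sum_k|c_k|^2\le\omega\sum_k\binom Nk^2=\binom{2N}{N}\,\omega .$$

**Where it stops.** For general $f\in H^2$ the quotient $a/\omega$ need not be bounded. Take
$$f(z,w)=\frac{1-z}{1-b(z)w}=\sum_{k\ge0}(1-z)b(z)^kw^k,\qquad b(z)=\frac{1+z}2 .$$
With $z=e^{i\theta}$, $|1-z|^2=4\sin^2(\theta/2)$ and $|b|^2=\cos^2(\theta/2)$. Hence $\|f\|^2=\int|1-z|^2/(1-|b|^2)\,dm=4$, so $f\in H^2$, and for a.e. $z$
$$a(z)=\frac{|1-z|^2}{1-|b(z)|^2}=4,\qquad \omega(z)=|1-z|^2 ,$$
the second by (2), because $1-b(z)w$ has no zeros in $\mathbb D$ and equals $1$ at $w=0$. For $p=b^n$ the two bounds of (8) have quotient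
$$\frac{\int|p|^2\omega\,dm}{\int|p|^2a\,dm}=\frac{\int\cos^{2n}(\theta/2)\sin^2(\theta/2)\,d\theta}{\int\cos^{2n}(\theta/2)\,d\theta}=1-\frac{2n+1}{2n+2}=\frac1{2n+2}\to0 .$$
So this use of (8) gives no lower bound at all. The fault lies with the comparison, not with the operator: $(1-bw)f=1-z$ belongs to $[f]$, so $[f]\supset[1-z]=H^2$ and $S$ is the unilateral shift. Note also that $\Lambda_z=\log4-\int\log|1-z|^2\,dm=\log 4$ is finite. The pointwise quotient is unbounded, but the quotient of the geometric means is harmless, and for *every* $f$ this quotient is finite, by (6).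

We therefore need an argument in which only $\int\log a$ and $\int\log\omega$ enter. Section 3 contains it. There we bounded a *product* of weights, and recovered each weight from the fact that all of them are at most $1$. For a general $S$ there are no weights, but there are eigenvalues of compressions of $S^*S$ to finite-dimensional spaces. Their product is a determinant, and a ratio of Gram determinants telescopes in the same way.

## 6. Determinants of compressions: the proof of Theorem A

Let $V_n=\operatorname{span}\{\alpha,S\alpha,\dots,S^{n-1}\alpha\}$. By Section 4, $\dim V_n=n$ and $\bigcup_nV_n$ is dense in $E$. Let $T=S^*S$, so $0\le T\le1$, and $T_n=P_{V_n}T|_{V_n}$.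

**Step 2a (the determinant is a quotient of two distances).** The aim is to express $\det T_n$ through quantities that (8) controls. Since $\langle TS^i\alpha,S^j\alpha\rangle=\langle S^{i+1}\alpha,S^{j+1}\alpha\rangle$, the matrix of the form $\langle T_n\cdot,\cdot\rangle$ in the basis $\alpha,\dots,S^{n-1}\alpha$ is the Gram matrix of $S\alpha,\dots,S^n\alpha$. The determinant of that matrix is also $\det T_n\cdot\det G(\alpha,\dots,S^{n-1}\alpha)$. So
$$\det T_n=\frac{\det G(S\alpha,\dots,S^n\alpha)}{\det G(\alpha,\dots,S^{n-1}\alpha)} .$$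
Put
$$d_n=\operatorname{dist}(\alpha,\operatorname{span}\{S\alpha,\dots,S^n\alpha\}),\qquad r_n=\operatorname{dist}(S^n\alpha,V_n).$$
Apply (4) to $\det G(\alpha,S\alpha,\dots,S^n\alpha)$, splitting off once the first and once the last vector:
$$\det G(S\alpha,\dots,S^n\alpha)\,d_n^2=\det G(\alpha,\dots,S^n\alpha)=\det G(\alpha,\dots,S^{n-1}\alpha)\,r_n^2 .$$
By linear independence $d_n>0$, and therefore
$$\det T_n=r_n^2/d_n^2 . \tag{9}$$

**Step 2b (lower bound for $r_n$).** This uses only the left half of (8). The vectors $S^n\alpha-x$ with $x\in V_n$ are exactly the $p(S)\alpha$ with $p$ monic of degree $n$. For such $p$, Jensen's inequality and $\int\log|p|\,dm\ge0$ (from (2)) give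
$$\|p(S)\alpha\|^2\ge\int|p|^2\omega\,dm\ge\exp\int\log(|p|^2\omega)\,dm\ge\exp\int\log\omega\,dm .$$
Hence $r_n^2\ge\exp\int\log\omega\,dm$ for all $n$.

**Step 2c (upper bound for $d_n$).** This uses only the right half of (8). The vectors $\alpha-x$ with $x\in\operatorname{span}\{S\alpha,\dots,S^n\alpha\}$ are the $p(S)\alpha$ with $p(0)=1$, $\deg p\le n$. So
$$d_n^2\le\inf\Big\{\int|p|^2a\,dm:\ p(0)=1,\ \deg p\le n\Big\}\ \longrightarrow\ \exp\int\log a\,dm\qquad(n\to\infty)$$
by Szegő's theorem (3), which applies because $a,\log a\in L^1(\mathbb T)$.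

**Step 2d (a bound for every $n$).** We pass from the limit to each fixed $n$. By (9), 2b and 2c, $\liminf_n\det T_n\ge e^{-\Lambda_z}$. The sequence $\det T_n$ is non-increasing. Indeed, for $n\le m$, $T_n$ is a compression of $T_m$. By interlacing the $n$ smallest eigenvalues of $T_m$ are at most the corresponding ones of $T_n$, and the remaining $m-n$ eigenvalues of $T_m$ are at most $1$; all of them are nonnegative, so the products compare. Hence
$$\det T_n\ge e^{-\Lambda_z}\qquad\text{for all }n. \tag{10}$$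

**Step 3 ($S$ is bounded below).** We turn the bound on the product into a bound on the smallest factor. The eigenvalues of $T_n$ lie in $[0,1]$, so the smallest one is at least their product, which is at least $e^{-\Lambda_z}$. For $x\in V_n$ this gives $\|Sx\|^2=\langle Tx,x\rangle=\langle T_nx,x\rangle\ge e^{-\Lambda_z}\|x\|^2$. By density of $\bigcup_nV_n$ the inequality holds for all $x\in E$. So $S$ is injective with closed range.

**Step 4 (the cokernel is one-dimensional).** First, the codimension is at most $1$. The space $\operatorname{ran}S+\mathbb C\alpha$ is closed, being the sum of a closed and a one-dimensional space. It contains $p(S)\alpha=p(0)\alpha+S(\cdots)$ for every $p$, so it is dense, and it equals $E$.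

Second, $\alpha\notin\operatorname{ran}S$. If $p(0)=1$, then $\int\log|p|\,dm\ge0$ by (2), so (8) and Jensen's inequality give
$$\|p(S)\alpha\|^2\ge\int|p|^2\omega\,dm\ge\exp\int\log(|p|^2\omega)\,dm\ge\exp\int\log\omega\,dm>0 .$$
Since the vectors $q(S)\alpha$ are dense in $E$, the vectors $Sq(S)\alpha$ are dense in $\operatorname{ran}S$. The vectors $\alpha-Sq(S)\alpha$ are $p(S)\alpha$ with $p(0)=1$. So $\operatorname{dist}(\alpha,\operatorname{ran}S)>0$, and the codimension is exactly $1$. Thus $S=F_z^{[f]}$ is Fredholm with trivial kernel and index $0-1=-1$. This proves Theorem A. $\blacksquare$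

## 7. Cross commutator, core operator, determinant: the statement of Theorem B

Inequality (10) says more than boundedness below. To state what it gives we need some further notions. Let $R_z=T_z|_M$ and $R_w=T_w|_M$, two commuting isometries on $M$.

**Definition 4 (cross commutator, core operator).** These are the operators on $M$
$$[R_w^*,R_z]=R_w^*R_z-R_zR_w^*,\qquad C_M=1-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^* .$$
*Example.* For $M=H^2$, $T_w^*$ commutes with $T_z$, so the cross commutator is $0$, and $C_M=(1-T_zT_z^*)(1-T_wT_w^*)$ is the projection onto the constants.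

**Definition 5 (trace class, Hilbert–Schmidt, determinant).** A positive operator $A$ is *trace class* if $\operatorname{tr}A=\sum_j\langle Ae_j,e_j\rangle<\infty$ for an orthonormal basis $(e_j)$; the sum does not depend on the basis. An operator $K$ is *Hilbert–Schmidt* if $\|K\|_{HS}^2=\operatorname{tr}K^*K<\infty$; then $\|K^*\|_{HS}=\|K\|_{HS}$. For a trace class $A$ with $0\le A\le1$ and eigenvalues $\lambda_j$, counted with multiplicity, $\det(1-A)=\prod_j(1-\lambda_j)$.

*Example.* For $f=z-w$, Section 3 shows that $1-S^*S$ is diagonal with entries $1/(k+2)^2$, $k\ge0$. So $\operatorname{tr}(1-S^*S)=\frac{\pi^2}6-1$ and $\det(S^*S)=\frac12$.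

**Definition 6 (essential spectrum, essentially unitary).** The *essential spectrum* $\sigma_e(S)$ is the set of $\lambda\in\mathbb C$ for which $S-\lambda$ is not Fredholm; equivalently, it is the spectrum of the image of $S$ in the Calkin algebra (bounded modulo compact operators). $S$ is *essentially unitary* if $1-S^*S$ and $1-SS^*$ are compact.

*Example.* For the unilateral shift, $1-S^*S=0$ and $1-SS^*$ has rank one, so it is essentially unitary.

**Theorem B.** Let $R_z,R_w$ be as above, and let $\Lambda_w$ be the analogue of $\Lambda_z$ with $z,w$ interchanged.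

1. $1-S^*S$ is trace class, and $\det(S^*S)=\det\big((F_w^M)^*F_w^M\big)\ge e^{-\min(\Lambda_z,\Lambda_w)}$.
2. $[R_w^*,R_z]$ is Hilbert–Schmidt with $\|[R_w^*,R_z]\|_{HS}^2\le\min(\Lambda_z,\Lambda_w)$. The core operator $C_M$ is Hilbert–Schmidt with $\|C_M\|_{HS}^2=1+2\|[R_w^*,R_z]\|_{HS}^2$.
3. $F_z^M$ is essentially unitary. For every $|\lambda|<1$, $F_z^M-\lambda$ is injective with closed range of codimension $1$. Moreover $\sigma_e(F_z^M)=\mathbb T$ and $\sigma(F_z^M)=\overline{\mathbb D}$.
4. (Sharpness) If $f$ is a homogeneous polynomial, then $\det(S^*S)=e^{-\Lambda_z}$. In Theorem A the constant $e^{-\Lambda_z}$ cannot be replaced by $\kappa(\Lambda_z)$ for any continuous $\kappa$ on $[0,\infty)$ with $\kappa(t_0)>e^{-t_0}$ for some $t_0>0$.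

In particular, every singly generated invariant subspace $[f]$ has a Hilbert–Schmidt core operator.

## 8. Trace and Hilbert–Schmidt estimates: parts 1 and 2

**Step 5 ($1-S^*S$ is trace class).** We convert (10) into a trace bound. Apply $1-t\le-\log t$ for $0<t\le1$ to the eigenvalues of $T_n$, which are positive by (10):
$$\operatorname{tr}(1-T_n)\le-\log\det T_n\le\Lambda_z .$$
Orthonormalize $\alpha,S\alpha,\dots$ to a basis $(e_j)_{j\ge1}$ of $E$ with $V_n=\operatorname{span}\{e_1,\dots,e_n\}$. Then $\operatorname{tr}(1-T_n)=\sum_{j\le n}\langle(1-T)e_j,e_j\rangle$ with nonnegative terms, so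
$$\operatorname{tr}(1-S^*S)=\lim_n\operatorname{tr}(1-T_n)\le\Lambda_z .$$

**Step 6 ($\det(S^*S)=\lim_n\det T_n$).** This carries the bound (10) to the limit. Let $A=1-T$ and $A_n=P_{V_n}AP_{V_n}$, with eigenvalues $\lambda_1\ge\lambda_2\ge\cdots$ and $\lambda_1^{(n)}\ge\lambda_2^{(n)}\ge\cdots$. The operator $1-A_n$ is $T_n$ on $V_n$ and the identity on $E\ominus V_n$, so $\det T_n=\prod_j(1-\lambda_j^{(n)})$. By min-max, $\lambda_j^{(n)}\le\lambda_j$. Since $A$ is compact and $P_{V_n}\to1$ strongly, $\|A_n-A\|\to0$, and $|\lambda_j^{(n)}-\lambda_j|\le\|A_n-A\|\to0$. By Theorem A, $\lambda_1\le1-e^{-\Lambda_z}<1$. Hence $0\le-\log(1-\lambda_j^{(n)})\le-\log(1-\lambda_j)$, and the right side is summable in $j$ because $\sum\lambda_j<\infty$. Dominated convergence gives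
$$\det(S^*S)=\lim_n\det T_n\ge e^{-\Lambda_z}. \tag{11}$$

**Step 7 (the cross commutator joins the two fringe operators).** This step gives the symmetry in $z$ and $w$. Let $K=[R_w^*,R_z]$. Since $R_w^*R_w=1$ and $R_zR_w=R_wR_z$,
$$KR_w=R_w^*R_wR_z-R_zR_w^*R_w=R_z-R_z=0,$$
so $K$ vanishes on $wM$. For $x\in E=\ker R_w^*$ we have $Kx=R_w^*R_zx$. Because $R_wR_w^*=1-P_E$ on $M$,
$$\|Kx\|^2=\langle R_wR_w^*R_zx,R_zx\rangle=\|R_zx\|^2-\|P_ER_zx\|^2=\|x\|^2-\|Sx\|^2 .$$
The operator $K^*K$ is zero on $wM$ and maps into $(\ker K)^\perp\subset E$. So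
$$K^*K=(1-S^*S)\oplus0\quad\text{on }E\oplus wM. \tag{12}$$
Now $K^*=R_z^*R_w-R_wR_z^*=[R_z^*,R_w]$ is the operator $K$ with the variables interchanged, so (12) with the roles of $z$ and $w$ exchanged reads
$$KK^*=\big(1-(F_w^M)^*F_w^M\big)\oplus0\quad\text{on }(M\ominus zM)\oplus zM .$$

**Step 8 (part 1 and the first half of part 2).** $K^*K$ and $KK^*$ have the same nonzero eigenvalues with multiplicity, so $\det(S^*S)=\det((F_w^M)^*F_w^M)$. By (11) this number is at least $e^{-\Lambda_z}$; by (11) with the variables interchanged it is at least $e^{-\Lambda_w}$. This is part 1. Similarly $\|K\|_{HS}^2=\operatorname{tr}(1-S^*S)\le\Lambda_z$, and $\|K\|_{HS}^2=\|K^*\|_{HS}^2=\operatorname{tr}(1-(F_w^M)^*F_w^M)\le\Lambda_w$.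

**Step 9 (the core operator is a difference of projections).** The goal is to compute $\operatorname{tr}C_M^2$. Put $P=1-R_wR_w^*=P_E|_M$ and $Q=R_zPR_z^*$. Then $Q$ is self-adjoint and $Q^2=R_zP(R_z^*R_z)PR_z^*=Q$, so $Q$ is the projection onto $zE$. Since $R_w^*R_z^*=R_z^*R_w^*$, $Q=R_zR_z^*-R_zR_wR_z^*R_w^*$, and so $C_M=P-Q$. Expanding both sides one checks
$$(P-Q)^2=P+Q-PQ-QP=P(1-Q)P+(1-P)Q(1-P). \tag{13}$$

*First term.* For $x\in E$, $R_w^*R_z^*x=R_z^*R_w^*x=0$, so $R_z^*E\subset E$ and $S^*=R_z^*|_E$. Hence on $E$, $PQP=PR_zPR_z^*=PR_zS^*=SS^*$. So $P(1-Q)P$ is $1-SS^*$ on $E$ and $0$ on $wM$, and its trace is $\operatorname{tr}(1-SS^*)$.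

*Second term.* The traces of $(1-P)Q(1-P)$ and $Q(1-P)Q$ are both $\|(1-P)Q\|_{HS}^2$. The operator $Q(1-P)Q$ lives on $zE$, and for $x\in E$
$$\langle Q(1-P)Q\,zx,zx\rangle=\|(1-P)zx\|^2=\|zx\|^2-\|P_Ezx\|^2=\|x\|^2-\|Sx\|^2 .$$
Since $x\mapsto zx$ is unitary from $E$ onto $zE$, the trace is $\operatorname{tr}(1-S^*S)$.

*Comparison.* Write $S=U|S|$. By Theorem A, $|S|$ is invertible and $U$ is an isometry of $E$ onto $\operatorname{ran}S$, which has codimension $1$. So
$$1-SS^*=1-U|S|^2U^*=(1-UU^*)+U(1-S^*S)U^*,$$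
where $1-UU^*$ is a projection of rank one. Thus $1-SS^*$ is trace class with
$$\operatorname{tr}(1-SS^*)=1+\operatorname{tr}(1-S^*S).\tag{14}$$
Adding the two terms of (13), $\|C_M\|_{HS}^2=\operatorname{tr}C_M^2=1+2\operatorname{tr}(1-S^*S)=1+2\|K\|_{HS}^2$. This finishes part 2. $\blacksquare$

*Example.* For $f=z-w$: $\|K\|_{HS}^2=\frac{\pi^2}6-1\approx0.645$, below $\Lambda_z=\log2\approx0.693$, and $\|C_M\|_{HS}^2=\frac{\pi^2}3-1$.

## 9. The spectrum of $F_z^{[f]}$: part 3

**Step 10 (essential unitarity).** This confines the essential spectrum to the circle. By Step 5 and (14), $1-S^*S$ and $1-SS^*$ are trace class, hence compact. So the image of $S$ in the Calkin algebra is unitary, and $\sigma_e(S)\subset\mathbb T$.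

**Step 11 ($S-\lambda$ for $|\lambda|<1$).** We find the kernel and the cokernel from the index. By Step 10, $S-\lambda$ is Fredholm for all $\lambda\in\mathbb D$. The index is continuous, hence constant on the connected set $\mathbb D$, and at $\lambda=0$ it is $-1$. The range of $S-\lambda$ is closed, so $\operatorname{ran}(S-\lambda)+\mathbb C\alpha$ is closed. It contains $p(S)\alpha=p(\lambda)\alpha+(S-\lambda)(\cdots)$ for every $p$, so it is $E$, and $\operatorname{codim}\operatorname{ran}(S-\lambda)\le1$. Therefore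
$$\dim\ker(S-\lambda)=\operatorname{codim}\operatorname{ran}(S-\lambda)-1\le0 .$$
So the kernel is $\{0\}$ and the codimension is $1$.

**Step 12 (both spectra).** By Step 11, $\mathbb D\subset\sigma(S)$. Since $\|S\|\le1$, $\sigma(S)\subset\overline{\mathbb D}$. The spectrum is closed, so $\sigma(S)=\overline{\mathbb D}$. Suppose some $\lambda_0\in\mathbb T$ were not in $\sigma_e(S)$. Then the index of $S-\lambda$ would be defined and constant near $\lambda_0$. But it is $-1$ at points of $\mathbb D$ and $0$ at points outside $\overline{\mathbb D}$, where $S-\lambda$ is invertible. This is a contradiction, so $\sigma_e(S)=\mathbb T$. $\blacksquare$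

## 10. Sharpness: part 4

**Step 13 (the determinant for homogeneous $f$).** We check that (11) becomes an equality. In Section 3 the vectors $S^k\alpha$ are mutually orthogonal and $\alpha=f$. So, in the notation of Step 2a, $d_n^2=\|\alpha\|^2=\int v\,dm$ for all $n$, and $r_n^2=\|S^n\alpha\|^2$ is given by (5). By Szegő's theorem (3), $r_n^2\to\exp\int\log v\,dm$. By (9) and (11),
$$\det(S^*S)=\lim_n\frac{r_n^2}{d_n^2}=\frac{\exp\int\log v\,dm}{\int v\,dm}=e^{-\Lambda_z},$$
the last equality being the example after (6).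

**Step 14 (the constant in Theorem A).** We produce functions for which one vector nearly attains the bound. Let $0<c<1$ and $f_N=\sum_{k=0}^Nc^kz^{N-k}w^k$ with $N\ge1$. On $\mathbb T^2$, $|f_N|=|p_N(w\bar z)|$ with
$$p_N(t)=\sum_{k=0}^Nc^kt^k=\frac{1-(ct)^{N+1}}{1-ct} .$$
For $|t|\le1$ the numerator is nonzero, so $p_N$ has no zeros in $\overline{\mathbb D}$, and $p_N(0)=1$. By (2), $\int\log|f_N|^2=0$. Hence, by the example after (6),
$$e^{\Lambda_z}=\|f_N\|^2=\sum_{k=0}^Nc^{2k}=\frac{1-c^{2N+2}}{1-c^2}\ \longrightarrow\ \frac1{1-c^2}\qquad(N\to\infty).$$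

Test $S$ on $x=\alpha=f_N$. We have $Sx=P_E(zf_N)$, and the degree-$(N+1)$ part of $wM$ is $\mathbb C\,wf_N$. So $Sx$ is $zf_N$ minus its projection onto $wf_N$, and
$$\frac{\|Sx\|^2}{\|x\|^2}=1-\frac{|\langle zf_N,wf_N\rangle|^2}{\|f_N\|^4}.$$
The coefficients of $z^{N+1-k}w^k$ in $zf_N$ and $wf_N$ are $c^k$ (for $0\le k\le N$) and $c^{k-1}$ (for $1\le k\le N+1$). Therefore
$$\frac{\langle zf_N,wf_N\rangle}{\|f_N\|^2}=\frac{\sum_{k=1}^Nc^{2k-1}}{\sum_{k=0}^Nc^{2k}}=c\,\frac{1-c^{2N}}{1-c^{2N+2}}\ \longrightarrow\ c .$$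
So as $N\to\infty$, $\|Sx\|^2/\|x\|^2\to1-c^2$, and $e^{-\Lambda_z}\to1-c^2$ as well.

Now let $\kappa$ be continuous on $[0,\infty)$, and suppose that $\|Sx\|^2\ge\kappa(\Lambda_z)\|x\|^2$ holds for all $f$ and all $x\in E$. Given $t_0>0$, choose $c\in(0,1)$ with $t_0=-\log(1-c^2)$. For the functions $f_N$ we have $\Lambda_z\to t_0$, and letting $N\to\infty$ gives $\kappa(t_0)\le1-c^2=e^{-t_0}$. So no continuous $\kappa$ with $\kappa(t_0)>e^{-t_0}$ for some $t_0>0$ can replace $e^{-\Lambda_z}$. This proves part 4 and completes the proof of Theorem B. $\blacksquare$
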